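\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{Compact composition operators on Dirichlet series\\ with a large counting function}


\begin{abstract}
Let $\phi(s)=c_0s+\varphi(s)$, $c_0\ge1$, be the symbol of a bounded composition operator on the Hilbert space $\mathcal H^2$ of Dirichlet series with square summable coefficients. A theorem of Bayart says that $C_\phi$ is compact if $\Im\varphi$ is bounded and the counting function satisfies $N_\phi(s)=o(\Re s)$ as $\Re s\to0^+$, uniformly in $\Im s$. We show that the converse fails for every $c_0\ge1$, even for univalent symbols: an example is $\phi(s)=c_0s+t\sum_j j^{-3/2}(1-p_j^{-s})$, where $p_j$ is the $j$-th prime and $t>0$ is small. We also show that the converse holds for symbols $c_0s+\psi(q^{-s})$ and for boundedly valent symbols involving finitely many primes, and we decide compactness for the symbols $c_0s+t\sum_j j^{-1-\delta}(1-p_j^{-s})$: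 it holds exactly when $c_0\ge2$ or $\delta\le1$.
\end{abstract}

\section{The question and the answer}

For $\theta\in\mathbb R$ let $\mathbb C_\theta=\{s\in\mathbb C:\Re s>\theta\}$. Let $\mathcal H^2$ be the Hilbert space of Dirichlet series $f(s)=\sum_{n\ge1}b_nn^{-s}$ with $\|f\|^2=\sum_n|b_n|^2<\infty$. By the Cauchy--Schwarz inequality such series converge absolutely on $\mathbb C_{1/2}$, so an analytic map $\phi:\mathbb C_{1/2}\to\mathbb C_{1/2}$ defines a composition operator $C_\phi f=f\circ\phi$. Gordon and Hedenmalm \cite{GH} proved that $C_\phi$ is bounded on $\mathcal H^2$ if and only if $\phi(s)=c_0s+\varphi(s)$, where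
\begin{itemize}
\item $c_0$ is a nonnegative integer;
\item $\varphi(s)=\sum_{n\ge1}c_nn^{-s}$ is a Dirichlet series that converges uniformly in $\mathbb C_\varepsilon$ for every $\varepsilon>0$;
\item $\phi(\mathbb C_0)\subset\mathbb C_0$ if $c_0\ge1$, and $\phi(\mathbb C_0)\subset\mathbb C_{1/2}$ if $c_0=0$.
\end{itemize}
We call such a $\phi$ a \emph{Gordon--Hedenmalm symbol}. It is analytic on all of $\mathbb C_0$, although $C_\phi$ uses only its restriction to $\mathbb C_{1/2}$.

Let $c_0\ge1$. For $s\in\mathbb C_0$ put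
\[
N_\phi(s)=\sum_{w\in\phi^{-1}(s)}\Re w ,
\]
where $\phi^{-1}(s)$ is the set of preimages of $s$ in $\mathbb C_0$, counted with multiplicity, and the empty sum is $0$. It is known (Bayart) that
\begin{equation}\label{eq:bayart}
N_\phi(s)\le\frac{\Re s}{c_0}\qquad(s\in\mathbb C_0).
\end{equation}
Bayart's compactness theorem says that $C_\phi$ is compact on $\mathcal H^2$ if
\begin{itemize}
\item[(a)] $\Im\varphi$ is bounded on $\mathbb C_0$, and
\item[(b)] $N_\phi(s)=o(\Re s)$ as $\Re s\to0^+$, uniformly in $\Im s$; that is, $\sup_{\Re s=\sigma}N_\phi(s)/\sigma\to0$ as $\sigma\to0^+$.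
\end{itemize}
Whether the converse is true is asked in \cite{CODS}: \emph{if $\phi$ satisfies \textup{(a)} and $C_\phi$ is compact, must \textup{(b)} hold?}

\medskip
\noindent\textbf{The answer one would guess.} Condition (b) has an analogue in the unit disc $\mathbb D$. There, for an analytic $\Phi:\mathbb D\to\mathbb D$ with $\Phi(0)=0$, Shapiro's theorem \cite{Sh} implies that if $C_\Phi$ is compact on the Hardy space $H^2(\mathbb D)$, then the Nevanlinna counting function satisfies
\begin{equation}\label{eq:shapiro}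
\mathcal N_\Phi(w)=\sum_{\Phi(z)=w}\log\frac1{|z|}=o\Big(\log\frac1{|w|}\Big)\qquad(|w|\to1^-).
\end{equation}
So in the disc the counting condition is necessary. The simplest symbols on $\mathbb C_0$ agree with this. For $\phi(s)=c_0s$ one has $N_\phi(s)=\Re s/c_0$, and $C_\phi$ is an isometry, hence not compact. For $\phi(s)=s+a(1-2^{-s})$ with $a>0$ one has $\phi(x)\le(1+a\log2)x$ for $x>0$, so (b) fails along the real axis, and $C_\phi$ is not compact by Theorem~\ref{thm:B} below. In each case noncompactness can be seen from reproducing kernels at points tending to the boundary, in a subspace of $\mathcal H^2$ that involves finitely many primes.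

With infinitely many primes this mechanism can break down. The kernels of $\mathcal H^2$ exist only on $\mathbb C_{1/2}$, while (b) concerns $\Re s\to0$. Under the Bohr lift, a Dirichlet series is a function of infinitely many independent variables $z_j$ that stand for $p_j^{-s}$. When $s\to0$ along the reals, all of them tend to $1$ at once. In our examples this approach alone makes the counting function large. The operator, however, acts on functions on the infinite torus, and to concentrate a function near $(1,1,1,\dots)$ in all variables may cost more than is available.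

\begin{theorem}\label{thm:A}
Let $p_1<p_2<\cdots$ be the primes, let $c_0\ge1$ be an integer, $t>0$, and
\[
\phi(s)=c_0s+\sum_{j\ge1}a_j(1-p_j^{-s}),\qquad a_j=t\,j^{-3/2}.
\]
Put $B=\sum_ja_j\log p_j<\infty$. Then $\phi$ is a Gordon--Hedenmalm symbol satisfying \textup{(a)}, $C_\phi$ is compact on $\mathcal H^2$, and
\[
N_\phi(x)\ge\frac{x}{c_0+B}\qquad\text{for every real }x>0,
\]
so \textup{(b)} fails. If $t$ is so small that $B<c_0$, then $\phi$ is univalent on $\mathbb C_0$.
\end{theorem}

So the converse of Bayart's theorem is false. Since $B\to0$ as $t\to0$, (a) and compactness together do not even improve the constant in \eqref{eq:bayart}: they do not imply $\limsup_{\sigma\to0}\sup_{\Re s=\sigma}N_\phi(s)/\sigma\le\kappa$ for any fixed $\kappa<1/c_0$.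

The next theorem shows that a univalent counterexample has to involve infinitely many primes.

\begin{theorem}\label{thm:B}
Let $\phi=c_0s+\varphi$, $c_0\ge1$, be a Gordon--Hedenmalm symbol with $C_\phi$ compact.
\begin{enumerate}
\item[\textup{(1)}] If $\varphi(s)=\sum_{k\ge0}c_{q^k}q^{-ks}$ for one fixed integer $q\ge2$, then \textup{(b)} holds.
\item[\textup{(2)}] If $\varphi$ involves only integers composed of $d<\infty$ fixed primes, then $\Re\phi(s)/\Re s\to\infty$ as $\Re s\to0^+$, uniformly in $\Im s$. If moreover $\phi$ is at most $V$-valent for some $V<\infty$, then \textup{(b)} holds.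
\end{enumerate}
\end{theorem}

The case of infinitely valent symbols that involve finitely many primes, but at least two, is not settled here. The last theorem locates the threshold in the family to which the counterexample belongs.

\begin{theorem}\label{thm:C}
Let $a_j\ge0$ with $\sum_ja_jp_j^\theta<\infty$ for some $\theta>0$, put $B=\sum_ja_j\log p_j$, and let $\phi(s)=c_0s+\sum_ja_j(1-p_j^{-s})$ with an integer $c_0\ge1$. Then \textup{(a)} holds, and $N_\phi(x)\ge x/(c_0+B)$ for all $x>0$, so \textup{(b)} fails. Moreover: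
\begin{enumerate}
\item[\textup{(1)}] If $c_0\ge2$, then $C_\phi$ is compact if and only if $a_j>0$ for infinitely many $j$.
\item[\textup{(2)}] If $c_0=1$, then $C_\phi$ is compact if
\[
T(\mu):=\mu\sum_{j\in J(\mu)}a_j\to\infty\quad(\mu\to\infty),\qquad J(\mu)=\{j:\ a_j\mu\le\tfrac14,\ a_j\mu^2\le\log p_j\},
\]
and it is not compact if $\sum_j\sqrt{a_j\log p_j}<\infty$.
\item[\textup{(3)}] If $a_j=t\,j^{-1-\delta}$ with $t,\delta>0$, then $C_\phi$ is compact if and only if $c_0\ge2$ or $\delta\le1$.
\end{enumerate}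
\end{theorem}

Section~\ref{sec:family} treats everything in Theorem~\ref{thm:A} except compactness and describes the operator on the torus. Section~\ref{sec:idea} contains the main idea and the key estimate, and Section~\ref{sec:A} completes the proof of Theorem~\ref{thm:A}. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.

\section{A family of symbols}\label{sec:family}

Throughout, $L_n=\log n$. For $n=\prod_jp_j^{\alpha_j}$ put $\alpha(n)=(\alpha_j)$ and $z^{\alpha(n)}=\prod_jz_j^{\alpha_j}$. By Chebyshev's estimates $p_j=O(j\log(j+1))$, so $\log p_j=O(\log(j+1))$.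

In this section, and in Sections~\ref{sec:idea}, \ref{sec:A} and~\ref{sec:C}, we fix $a_j\ge0$ with
\[
A=\sum_ja_j<\infty,\qquad B=\sum_ja_j\log p_j<\infty ,
\]
and write $\varphi(s)=\sum_ja_j(1-p_j^{-s})$, $\phi(s)=c_0s+\varphi(s)$ and $c=c_0\ge1$. The sequences in Theorems~\ref{thm:A} and~\ref{thm:C} satisfy these conditions. The letters $a_j$ are reserved for the symbol.

\subsection{The symbol and its counting function}

The Dirichlet series $\varphi$ converges absolutely and uniformly on $\{\Re s\ge0\}$, and $\Re\varphi\ge0$ there because $|p_j^{-s}|\le1$. So $\Re\phi(s)\ge c_0\Re s\ge\Re s$, and $\phi$ maps $\mathbb C_0$ into $\mathbb C_0$ and $\mathbb C_{1/2}$ into $\mathbb C_{1/2}$. Hence $\phi$ is a Gordon--Hedenmalm symbol and $C_\phi$ is bounded. Also $|\Im\varphi|\le A$, which is (a).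

\emph{Condition \textup{(b)} fails.} On $(0,\infty)$ the function $\phi$ is real, continuous and increasing, with $\phi(0^+)=0$ and $\phi(+\infty)=+\infty$. Given $x>0$, pick $y>0$ with $\phi(y)=x$. Since $1-e^{-u}\le u$ for $u\ge0$,
\begin{equation}\label{eq:slope}
x=\phi(y)\le(c_0+B)y ,
\end{equation}
so $N_\phi(x)\ge y\ge x/(c_0+B)$.

\emph{Univalence.} For $s\in\mathbb C_0$ we have $\Re\phi'(s)=c_0+\Re\sum_ja_j(\log p_j)p_j^{-s}\ge c_0-B$. If $B<c_0$, then $\Re\phi'>0$ on the convex set $\mathbb C_0$. So for $s\ne s'$ in $\mathbb C_0$ the quotient $(\phi(s)-\phi(s'))/(s-s')$, which is the average of $\phi'$ over the segment from $s'$ to $s$, has positive real part, and $\phi$ is injective.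

\subsection{The operator on the torus}

Let $\mathbb T^\infty$ carry its normalized Haar measure, the product of the normalized Lebesgue measures on the circles. By unique factorization the monomials $z^{\alpha(n)}$, $n\ge1$, are orthonormal in $L^2(\mathbb T^\infty)$. Let $H^2(\mathbb T^\infty)$ be their closed span. The \emph{Bohr lift}
\[
f=\sum b_nn^{-s}\ \longmapsto\ \tilde f(z)=\sum b_nz^{\alpha(n)}
\]
is an isometry of $\mathcal H^2$ onto $H^2(\mathbb T^\infty)$.

For $|z_j|\le1$, $j\ge1$, put $F(z)=\sum_ja_j(1-z_j)$. Then $\Re F\ge0$ and $|F|\le2A$. For $L\ge0$ and $m=\prod_jp_j^{\beta_j}$ let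
\begin{equation}\label{eq:pi}
\pi_L(m)=\prod_je^{-a_jL}\frac{(a_jL)^{\beta_j}}{\beta_j!}=e^{-AL}\prod_j\frac{(a_jL)^{\beta_j}}{\beta_j!}\ge0
\end{equation}
(with $0^0=1$). In words, under $\pi_L$ the exponents $\beta_j$ are independent Poisson variables with means $a_jL$. Expanding the exponential series of $L\sum_ja_jz_j$ and the powers of this sum, we get
\begin{equation}\label{eq:expand}
e^{-LF(z)}=e^{-AL}e^{L\sum_ja_jz_j}=\sum_m\pi_L(m)z^{\alpha(m)},\qquad\sum_m\pi_L(m)=1,
\end{equation}
with absolute convergence whenever all $|z_j|\le1$; the second formula is the case $z=(1,1,\dots)$. In the same way, absolutely on $\Re s\ge0$,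
\[
n^{-\phi(s)}=n^{-cs}e^{-L_n\varphi(s)}=\sum_m\pi_{L_n}(m)\,(n^cm)^{-s}.
\]
So for finite sums $f=\sum b_nn^{-s}$,
\begin{equation}\label{eq:lift}
\widetilde{C_\phi f}(z)=\sum_nb_n\,z^{c\,\alpha(n)}e^{-L_nF(z)} .
\end{equation}
If all $L_n$ that occur are near one number $\mu$, then $C_\phi f$ can be compared with $S_\mu f$, where for a finite sum $h$ we define
\begin{equation}\label{eq:S}
\widetilde{S_\mu h}(z)=e^{-\mu F(z)}\,\tilde h(z^c),\qquad z^c=(z_j^c)_j,\quad\mu\ge0.
\end{equation}
The map $\tilde h(z)\mapsto\tilde h(z^c)$ preserves norms and $|e^{-\mu F}|\le1$, so $\|S_\mu\|\le1$. We need to know when $S_\mu$ is small on the Dirichlet polynomials with frequencies $\log n$ near $\mu$.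

\section{The price of concentration}\label{sec:idea}

\subsection{One variable}

On $\mathbb T^\infty$ we have $|e^{-\mu F(z)}|=\prod_je^{-\mu a_j(1-\Re z_j)}$, so we look first at a single factor and at $c=1$. Let $b\ge0$ and let $g=\sum g_nz^n\in H^2(\mathbb D)$. Integrals over the circle are taken with respect to normalized Lebesgue measure, and $z=e^{i\theta}$. Put $u=1-\cos\theta=\frac12|1-z|^2$. Then $|e^{-b(1-z)}|^2=e^{-2bu}$, so to first order in $b$ the loss in $\|e^{-b(1-z)}g\|^2$ is $2b\int u|g|^2$, and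
\begin{equation}\label{eq:identity}
\int u|g|^2=\tfrac12\|(1-z)g\|^2=\tfrac12\Big(|g_0|^2+\sum_{n\ge0}|g_{n+1}-g_n|^2\Big).
\end{equation}
Two cases show what is at stake.
\begin{itemize}
\item For $g=1$ the integral is $1$: for small $b$, a function that does not depend on $z$ loses a proportion of order $b$ of its norm.
\item For $g=K^{-1/2}(1+z+\dots+z^{K-1})$, which has norm $1$, the integral is $1/K$. Since $e^{-y}\ge1-y$, we get $\|e^{-b(1-z)}g\|^2\ge1-2b/K$. So multiplication by $e^{-b(1-z)}$ has norm $1$ on $H^2(\mathbb D)$: the loss is avoided by concentration near $z=1$. But this requires mass at positive degrees.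
\end{itemize}
The second item is the reason why finitely many primes do not produce compactness here. In the variable $z_j$, degree $k$ means that $n$ is divisible by $p_j^k$, and this adds $k\log p_j$ to $\log n$. In a block of frequencies $\log n\approx\lambda$ the total budget is $\lambda$, and each of infinitely many variables has to be paid for.

We turn this into an estimate by charging a price $\eta$ per unit of $\log n$. Replacing the coefficients $b_n$ of a function by $b_nn^\eta$ costs at most a factor $e^{\eta\Lambda}$ if $\log n\le\Lambda$ throughout; this is harmless for $\eta\approx1/\Lambda$. In return, each $z_j$ comes with a damping factor $p_j^{-\eta}$. Mass at degree $0$ in $z_j$ is then reduced by the weight, through the term $|g_0|^2$ in \eqref{eq:identity}, and mass at positive degree is reduced by the factor $p_j^{-\eta}$. When $b=\mu a_j$ is at most $\eta\log p_j$, both reductions are at least of order $b$, and all functions lose. The following lemma makes this precise.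

\begin{lemma}\label{lem:one}
Let $0\le b\le\frac14$, $0<r\le e^{-b}$, and let $c\ge1$ be an integer. The operator $Wg(z)=e^{-b(1-z)}g(rz^c)$ on $H^2(\mathbb D)$ satisfies $\|W\|\le e^{-b/4}$.
\end{lemma}

\begin{proof}
Let $h(z)=g(rz^c)=\sum h_nz^n$. For $0\le y\le1$ we have $e^{-y}\le1-y+\frac{y^2}2\le1-\frac y2$. As $u\le2$ and $b\le\frac14$, this applies to $y=2bu$ and gives $e^{-2bu}\le1-bu$. By the first equality in \eqref{eq:identity}, and since $(1-z)h$ has constant coefficient $h_0$,
\[
\|Wg\|^2=\int e^{-2bu}|h|^2\le\|h\|^2-\frac b2\|(1-z)h\|^2\le\Big(1-\frac b2\Big)|h_0|^2+\sum_{n\ge1}|h_n|^2 .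
\]
Here $h_0=g_0$ and $\sum_{n\ge1}|h_n|^2=\sum_{m\ge1}r^{2m}|g_m|^2\le r^2\sum_{m\ge1}|g_m|^2$. Finally $r^2\le e^{-2b}\le1-b\le1-\frac b2$, where the middle inequality is $e^{-y}\le1-\frac y2$ with $y=2b$. So $\|Wg\|^2\le(1-\frac b2)\|g\|^2\le e^{-b/2}\|g\|^2$.
\end{proof}

\subsection{Many variables}

\begin{lemma}\label{lem:many}
Let $h=\sum b_nn^{-s}$ be a finite sum with $L_n\le\Lambda$ whenever $b_n\ne0$. Let $\mu,\eta>0$, and let $J$ be a set of indices such that $a_j\mu\le\frac14$ and $a_j\mu\le\eta\log p_j$ for all $j\in J$. Then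
\[
\|S_\mu h\|\le e^{\eta\Lambda}\exp\Big(-\frac\mu4\sum_{j\in J}a_j\Big)\|h\| .
\]
\end{lemma}

\begin{proof}
It suffices to treat finite $J$, since an infinite $J$ is exhausted by finite subsets. Choose $N$ such that $J\subset\{1,\dots,N\}$ and every $n$ with $b_n\ne0$ is composed of $p_1,\dots,p_N$. Let $\tilde g(z)=\sum b_nn^\eta z^{\alpha(n)}$. Then $\|\tilde g\|\le e^{\eta\Lambda}\|h\|$, and since $n^{-\eta}=\prod_jp_j^{-\eta\alpha_j}$,
\[
\tilde h(z^c)=\tilde g\big(p_1^{-\eta}z_1^c,\dots,p_N^{-\eta}z_N^c\big).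
\]
On $\mathbb T^\infty$ we have $|e^{-\mu F}|\le\prod_{j\in J}|e^{-\mu a_j(1-z_j)}|$. So $\|S_\mu h\|$ is at most the norm of
\[
\prod_{j\in J}e^{-\mu a_j(1-z_j)}\cdot\tilde g\big(p_1^{-\eta}z_1^c,\dots,p_N^{-\eta}z_N^c\big).
\]
This function arises from $\tilde g$ by applying, for $j=1,\dots,N$ successively and in the variable $z_j$ only, the operator $W$ of Lemma~\ref{lem:one} with $r=p_j^{-\eta}$ and with $b=a_j\mu$ if $j\in J$, $b=0$ if $j\notin J$. For $j\in J$ the hypothesis $a_j\mu\le\eta\log p_j$ says exactly that $r\le e^{-b}$; for $j\notin J$ this is trivial. By Fubini's theorem the $j$-th step multiplies the norm by at most $e^{-a_j\mu/4}$ if $j\in J$, and by at most $1$ otherwise.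
\end{proof}

\section{Compactness in Theorem~\ref{thm:A}}\label{sec:A}

Let $a_j=tj^{-3/2}$. By Section~\ref{sec:family} only compactness remains to be proved. For integers $\lambda\ge0$ let $P_\lambda$ be the orthogonal projection of $\mathcal H^2$ onto the finite-dimensional space $\operatorname{span}\{n^{-s}:\lambda\le\log n<\lambda+1\}$. We show that the norms $\|C_\phi P_\lambda\|$ are summable.

\emph{Freezing the frequency.} Let $f=\sum b_nn^{-s}\in\operatorname{ran}P_\lambda$ and write $L_n=\lambda+\ell_n$ with $\ell_n\in[0,1)$. Expanding $e^{-\ell_nF}$ in \eqref{eq:lift} gives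
\[
\widetilde{C_\phi f}=\sum_{k\ge0}\frac{(-F)^k}{k!}\,\widetilde{S_\lambda f_k},\qquad f_k=\sum b_n\ell_n^k\,n^{-s}\in\operatorname{ran}P_\lambda,\qquad\|f_k\|\le\|f\| .
\]
Since $|F|\le2A$ on $\mathbb T^\infty$, it follows that
\[
\|C_\phi P_\lambda\|\le e^{2A}\,\big\|S_\lambda|_{\operatorname{ran}P_\lambda}\big\| .
\]

\emph{Choosing the variables.} Let $\lambda\ge2$. We apply Lemma~\ref{lem:many} with $\mu=\lambda$, $\Lambda=\lambda+1$ and price $\eta=1/\lambda$, so that $e^{\eta\Lambda}\le e^{3/2}$. The condition $a_j\mu\le\eta\log p_j$ becomes $a_j\lambda^2\le\log p_j$. We therefore take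
\[
J=\{j\ge j_\lambda\},\qquad j_\lambda=\big\lceil(2t\lambda^2)^{2/3}\big\rceil .
\]
For $j\in J$ we have $a_j\lambda^2=t\lambda^2j^{-3/2}\le\frac12<\log2\le\log p_j$, and $a_j\lambda\le\frac1{2\lambda}\le\frac14$. So the lemma applies. Moreover $j_\lambda\le K\lambda^{4/3}$ with $K=(2t)^{2/3}+1$, and comparison with $\int_{j_\lambda}^\infty x^{-3/2}\,dx=2j_\lambda^{-1/2}$ gives
\[
\frac\lambda4\sum_{j\ge j_\lambda}a_j\ge\frac{t\lambda}4\cdot2j_\lambda^{-1/2}\ge\frac t{2\sqrt K}\,\lambda^{1/3}.
\]
Hence
\[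
\|C_\phi P_\lambda\|\le e^{2A+3/2}\exp\Big(-\frac t{2\sqrt K}\,\lambda^{1/3}\Big)\qquad(\lambda\ge2),
\]
and $\sum_\lambda\|C_\phi P_\lambda\|<\infty$. Since $\sum_\lambda P_\lambda=I$ strongly and $C_\phi$ is bounded, $C_\phi=\sum_\lambda C_\phi P_\lambda$ with convergence in operator norm. Every term has finite rank, so $C_\phi$ is compact. This proves Theorem~\ref{thm:A}. \qed

\section{Symbols with few primes}\label{sec:B}

In this section $\phi=c_0s+\varphi$ is a general Gordon--Hedenmalm symbol with $c_0\ge1$ and $C_\phi$ compact. We do not assume (a).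

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
The series $\varphi$ converges at every $s=\varepsilon>0$, so $\psi(z)=\sum_{k\ge0}c_{q^k}z^k$ converges in $\mathbb D$ and $\varphi(s)=\psi(q^{-s})$. Put
\[
\Phi(z)=z^{c_0}q^{-\psi(z)},\qquad\text{so that}\qquad\Phi(q^{-s})=q^{-\phi(s)}\quad(s\in\mathbb C_0).
\]
Every $z\in\mathbb D\setminus\{0\}$ has the form $q^{-s}$ with $s\in\mathbb C_0$, and $\Re\phi>0$ there. Since $c_0\ge1$, also $\Phi(0)=0$. So $\Phi$ maps $\mathbb D$ into $\mathbb D$. The map $g\mapsto g(q^{-s})$ is an isometry of $H^2(\mathbb D)$ onto a closed subspace of $\mathcal H^2$, and $C_\phi$ sends $g(q^{-s})$ to $(g\circ\Phi)(q^{-s})$. Hence $C_\Phi$ is compact on $H^2(\mathbb D)$, and \eqref{eq:shapiro} holds.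

We compare the counting functions. If $\phi(u)=s$, then $\Phi(q^{-u})=q^{-s}$, with the same multiplicity, because $u\mapsto q^{-u}$ is locally biholomorphic. Distinct points $u,u'\in\phi^{-1}(s)$ give distinct points $q^{-u}\ne q^{-u'}$: otherwise $u'=u+\frac{2\pi ik}{\log q}$ with an integer $k\ne0$, and since $\varphi$ has period $\frac{2\pi i}{\log q}$, $\phi(u')=\phi(u)+\frac{2\pi ikc_0}{\log q}\ne\phi(u)$. As $\log(1/|q^{-u}|)=\Re u\,\log q$, we obtain
\[
N_\phi(s)\le\frac{\mathcal N_\Phi(q^{-s})}{\log q}=o(\Re s)\qquad(\Re s\to0^+),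
\]
uniformly in $\Im s$, because $\log(1/|q^{-s}|)=\Re s\,\log q$ depends only on $\Re s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(2)}]
Let $q_1,\dots,q_d$ be the primes; we may assume $d\ge1$. Let $\mathcal H^2_d\subset\mathcal H^2$ be the closed subspace of series over the integers composed of $q_1,\dots,q_d$. The advantage of $\mathcal H^2_d$ is that it has reproducing kernels on all of $\mathbb C_0$: since
\[
\sum_{n}n^{-2\sigma}=\prod_{i\le d}(1-q_i^{-2\sigma})^{-1}<\infty\qquad(\sigma>0,\ n\text{ composed of }q_1,\dots,q_d),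
\]
its elements converge absolutely on $\mathbb C_0$, and the evaluation at $s$ is represented by a vector $\delta_s\in\mathcal H_d^2$ with $\|\delta_s\|^2=\prod_{i\le d}(1-q_i^{-2\Re s})^{-1}$.

\emph{$\mathcal H^2_d$ is invariant.} If $n$ is composed of the $q_i$, then $n^{-\phi(s)}=(n^{c_0})^{-s}e^{-L_n\varphi(s)}$. In a half-plane where $\varphi$ converges absolutely, $e^{-L_n\varphi}$ expands into an absolutely convergent Dirichlet series over products of integers occurring in $\varphi$. So $C_\phi n^{-s}\in\mathcal H_d^2$ by uniqueness of coefficients, and $C_\phi\mathcal H_d^2\subset\mathcal H_d^2$ by density. For $f\in\mathcal H^2_d$ the functions $C_\phi f$ and $f\circ\phi$ are both analytic on $\mathbb C_0$, so the identity $(C_\phi f)(s)=f(\phi(s))$ extends from $\mathbb C_{1/2}$ to $\mathbb C_0$. Hence, for the restriction of $C_\phi$ to $\mathcal H_d^2$,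
\[
C_\phi^*\delta_s=\delta_{\phi(s)}\qquad(s\in\mathbb C_0).
\]

\emph{Kernels as test vectors.} As $\Re s\to0^+$ we have $\|\delta_s\|\to\infty$, while $|\langle Q,\delta_s\rangle|=|Q(s)|$ stays bounded for each Dirichlet polynomial $Q\in\mathcal H_d^2$. So $\delta_s/\|\delta_s\|\to0$ weakly along every sequence with $\Re s\to0^+$, whatever the imaginary parts. Since $C_\phi^*$ is compact, $\|\delta_{\phi(s)}\|/\|\delta_s\|\to0$ along every such sequence, that is, as $\Re s\to0^+$ uniformly in $\Im s$.

Applying \eqref{eq:bayart} at the point $\phi(w)$ gives $\Re w\le N_\phi(\phi(w))\le\Re\phi(w)/c_0\le\Re\phi(w)$ for all $w\in\mathbb C_0$. Since $x\mapsto(1-e^{-x})/x$ is decreasing, $(1-e^{-x})/(1-e^{-y})\ge x/y$ for $0<x\le y$, and therefore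
\[
\frac{\|\delta_{\phi(s)}\|^2}{\|\delta_s\|^2}=\prod_{i\le d}\frac{1-q_i^{-2\Re s}}{1-q_i^{-2\Re\phi(s)}}\ge\Big(\frac{\Re s}{\Re\phi(s)}\Big)^d .
\]
The left side tends to $0$ uniformly in $\Im s$ and $d$ is finite, so $\Re\phi(s)/\Re s\to\infty$ uniformly in $\Im s$.

\emph{Bounded valence.} Let $\phi$ be at most $V$-valent. Multiplicities may be included in this count, since by Hurwitz's theorem values close to $s$ are taken at as many distinct points as one finds for $s$ with multiplicity. Let $\varepsilon>0$ and choose $\sigma_0>0$ such that $\Re w\le\varepsilon\Re\phi(w)$ whenever $\Re w<\sigma_0$. If $\Re s<\sigma_0$ and $\phi(w)=s$, then $\Re w\le\Re s<\sigma_0$, so $\Re w\le\varepsilon\Re s$. Summing over at most $V$ preimages gives $N_\phi(s)\le V\varepsilon\Re s$.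
\end{proof}

\section{Compactness in the family}\label{sec:C}

We prove Theorem~\ref{thm:C}. Its claims on (a) and (b) were shown in Section~\ref{sec:family}. If only finitely many $a_j$ are nonzero, then $\phi(x)/x\le c_0+B$ for $x>0$ by \eqref{eq:slope}, and Theorem~\ref{thm:B}(2) shows that $C_\phi$ is not compact. This is the ``only if'' half of (1).

In Section~\ref{sec:A} the norms $\|C_\phi P_\lambda\|$ were summable. At the threshold $\delta=1$, and for slowly growing $T(\mu)$, our estimates only show that the norms tend to $0$, and then we also need the images of different blocks to be almost orthogonal. The map $C_\phi$ sends $n^{-s}$ to $\sum_m\pi_{L_n}(m)(n^cm)^{-s}$. Under the Poisson weights \eqref{eq:pi} with $L=L_n$, the new frequency $\log(n^cm)=c_0L+\sum_j\beta_j\log p_j$ has mean $(c_0+B)L$ and variance $L\sum_ja_j\log^2p_j$. So frequencies are spread over a range of order $\sqrt L$, and blocks of this length are the right ones.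

\subsection{Reduction to the operators $S_\mu$}

For $i\ge1$ let $P_i$ now denote the projection onto $\operatorname{span}\{n^{-s}:i^2\le\log n<(i+1)^2\}$. Put $T_i=C_\phi P_i$ and
\[
\epsilon_i=\max_{\mu\in\{i^2,(i+1)^2\}}\big\|S_\mu|_{\operatorname{ran}P_i}\big\|\le1 .
\]

\begin{proposition}\label{prop:reduction}
Under the hypotheses of Theorem~\textup{\ref{thm:C}}, if $\epsilon_i\to0$, then $C_\phi$ is compact.
\end{proposition}

Fix $\theta_0\in(0,1]$ smaller than the exponent $\theta$ in Theorem~\ref{thm:C}. Then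
\[
v=\sum_ja_jp_j^{\theta_0}\log^2p_j<\infty,\qquad A'=\sum_ja_jp_j^{\theta_0}<\infty .
\]
The proposition follows from two estimates: a bound for each block, and a bound for the interaction of two blocks.

\begin{lemma}\label{lem:alpha}
$\|T_i\|\le2e^{9A}\epsilon_i$ for all $i\ge1$. In particular $\|T_i\|\le2e^{9A}$.
\end{lemma}

Blocks of length $2i+1$ are too long for the power series argument of Section~\ref{sec:A}. We use instead that all coefficients are nonnegative and that $\pi_L$ is controlled by its values at the two ends of a block of length $O(\sqrt L)$. This lemma needs only $A<\infty$.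

\begin{proof}
Let $\lambda_-=i^2\le L\le\lambda_+=(i+1)^2$, and let $M=\sum_j\beta_j$ be the number of prime factors of $m=\prod p_j^{\beta_j}$ with multiplicity, so that $\pi_L(m)=e^{-AL}L^M\prod_ja_j^{\beta_j}/\beta_j!$. We claim that
\begin{equation}\label{eq:dominate}
\pi_L(m)\le e^{9A}\big(\pi_{\lambda_-}(m)+\pi_{\lambda_+}(m)\big).
\end{equation}
If $\prod_ja_j^{\beta_j}=0$, all terms vanish. Otherwise we use $\log y\le y-1$. If $M\ge AL$, then, as $\log(L/\lambda_+)\le0$,
\[
\log\frac{\pi_L(m)}{\pi_{\lambda_+}(m)}=M\log\frac L{\lambda_+}+A(\lambda_+-L)\le-AL\,\frac{\lambda_+-L}{\lambda_+}+A(\lambda_+-L)=A\frac{(\lambda_+-L)^2}{\lambda_+}\le4A,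
\]
because $\lambda_+-L\le2i+1\le2(i+1)$. If $M\le AL$, then, as $\log(L/\lambda_-)\ge0$,
\[
\log\frac{\pi_L(m)}{\pi_{\lambda_-}(m)}=M\log\frac L{\lambda_-}-A(L-\lambda_-)\le AL\,\frac{L-\lambda_-}{\lambda_-}-A(L-\lambda_-)=A\frac{(L-\lambda_-)^2}{\lambda_-}\le9A,
\]
because $L-\lambda_-\le2i+1\le3i$. This proves \eqref{eq:dominate}.

For a finite sum $f=\sum b_nn^{-s}$, the $k$-th coefficient of $C_\phi f$ is $\sum_{n^cm=k}b_n\pi_{L_n}(m)$, and that of $S_\mu f$ is $\sum_{n^cm=k}b_n\pi_\mu(m)$. So for $f\in\operatorname{ran}P_i$ the coefficients of $T_if$ are dominated in absolute value by those of $e^{9A}(S_{\lambda_-}+S_{\lambda_+})|f|$, where $|f|=\sum|b_n|n^{-s}\in\operatorname{ran}P_i$ has the same norm as $f$.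
\end{proof}

\begin{lemma}\label{lem:beta}
Put $K_0=2e^{9A'}$. For $1\le i<k$,
\[
\|T_i^*T_k\|\le K_0^2e^{v\theta_0^2}\,e^{-\theta_0(c_0+B)(k-i-1)} .
\]
\end{lemma}

The idea is the exponential Chebyshev (Chernoff) argument: we insert a weight $n^{\pm\theta}$. This is the only place where $\sum a_jp_j^\theta<\infty$ is used.

\begin{proof}
For $|\theta|\le\theta_0$ let $E^\theta$ be the diagonal operator $n^{-s}\mapsto n^\theta n^{-s}$, which for $\theta>0$ is unbounded. By \eqref{eq:pi},
\[
\pi_L(m)m^\theta=e^{L\sum_ja_j(p_j^\theta-1)}\,\pi_L^{(\theta)}(m),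
\]
where $\pi^{(\theta)}$ is formed with $a_jp_j^\theta$ in place of $a_j$. Multiplying by $n^{c\theta}$, we see that
\[
E^\theta C_\phi n^{-s}=e^{L_nq(\theta)}\,C_{\phi^{(\theta)}}n^{-s},\qquad q(\theta)=c_0\theta+\sum_ja_j(p_j^\theta-1),
\]
with $\phi^{(\theta)}(s)=c_0s+\sum_ja_jp_j^\theta(1-p_j^{-s})$; all series here have absolutely summable coefficients, so $E^\theta$ is defined on the vectors in question. Hence $E^\theta T_i=C_{\phi^{(\theta)}}D_\theta P_i$, where $D_\theta$ is diagonal with entries $e^{L_nq(\theta)}$ and maps $\operatorname{ran}P_i$ into itself. Since $\sum_ja_jp_j^\theta\le A'$, Lemma~\ref{lem:alpha} applied to $\phi^{(\theta)}$ gives $\|C_{\phi^{(\theta)}}P_i\|\le K_0$ for all $i$.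

By Taylor's formula $|p_j^\theta-1-\theta\log p_j|\le\frac12\theta^2p_j^{\theta_0}\log^2p_j$, so
\[
|q(\theta)-\theta(c_0+B)|\le\tfrac12v\theta^2\qquad(|\theta|\le\theta_0),
\]
and clearly $q(-\theta)<0<q(\theta)$ for $0<\theta\le\theta_0$. On $\operatorname{ran}P_i$ we have $L_n<(i+1)^2$, and on $\operatorname{ran}P_k$ we have $L_n\ge k^2$. Since $\langle T_kf,T_ig\rangle=\langle E^{-\theta}T_kf,E^\theta T_ig\rangle$, we obtain for $0<\theta\le\theta_0$, using $i+1\le k$,
\begin{align*}
\|T_i^*T_k\|&\le\|E^\theta T_i\|\,\|E^{-\theta}T_k\|\le K_0^2\,e^{(i+1)^2q(\theta)+k^2q(-\theta)}\\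
&\le K_0^2\exp\big(-\theta(c_0+B)\big(k^2-(i+1)^2\big)+v\theta^2k^2\big).
\end{align*}
Take $\theta=\theta_0/k$ and note that $k^2-(i+1)^2=(k-i-1)(k+i+1)\ge k(k-i-1)$.
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{prop:reduction}}]
Let $N\ge1$ and let $f=\sum_{i\ge N}f_i$ be a finite sum with $f_i\in\operatorname{ran}P_i$. By the Schur test for the symmetric matrix $(\|T_i^*T_k\|)_{i,k}$,
\[
\|C_\phi f\|^2\le\sum_{i,k\ge N}\|T_i^*T_k\|\,\|f_i\|\,\|f_k\|\le\Big(\sup_{i\ge N}\sum_{k\ge N}\|T_i^*T_k\|\Big)\|f\|^2 .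
\]
Put $\bar\epsilon_N=\sup_{i\ge N}2e^{9A}\epsilon_i$, which tends to $0$, and $C'=K_0^2e^{v\theta_0^2+\theta_0(c_0+B)}$. By Lemma~\ref{lem:alpha}, $\|T_i^*T_k\|\le\bar\epsilon_N^2$ for $i,k\ge N$. By Lemma~\ref{lem:beta} for $i\ne k$ and by $\|T_i\|\le2e^{9A}\le K_0$ for $i=k$, also $\|T_i^*T_k\|\le C'e^{-\theta_0(c_0+B)|i-k|}$. So the supremum is at most
\[
\sum_{l\in\mathbb Z}\min\big(\bar\epsilon_N^2,\ C'e^{-\theta_0(c_0+B)|l|}\big),
\]
which tends to $0$ as $N\to\infty$ by dominated convergence. Hence, if $Q_N$ denotes the projection onto the finite-dimensional space $\operatorname{span}\{n^{-s}:\log n<N^2\}$, then $\|C_\phi-C_\phi Q_N\|\to0$, and $C_\phi$ is compact.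
\end{proof}

\subsection{Part (1): $c_0\ge2$}

Let $c=c_0\ge2$ and let infinitely many $a_j$ be positive. Now concentration near $z_j=1$ is impossible for a simpler reason: $S_\mu h$ involves $\tilde h(z^c)$, and the modulus of a function of $z_j^c$ takes the same value at $c$ equally spaced points. For $x\ge0$ and $g\in H^2(\mathbb D)$,
\[
\int\big|e^{-x(1-z)}g(z^c)\big|^2=\int_0^{2\pi}|g(e^{i\theta})|^2\;\frac1c\sum_{k=0}^{c-1}e^{-2x\left(1-\cos\frac{\theta+2\pi k}c\right)}\,\frac{d\theta}{2\pi}.
\]
The $c$ angles $\frac{\theta+2\pi k}c$ are spaced by $2\pi/c$ on the circle, so at most one of them has distance less than $\pi/c$ from $0$. The inner average is therefore at most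
\[
\frac1c\Big(1+(c-1)e^{-2x(1-\cos(\pi/c))}\Big).
\]
This is at most $1$, and since its limit as $x\to\infty$ is $\frac1c\le\frac12$, it is at most $\frac34$ for all $x\ge x_c$, with some $x_c>0$ depending only on $c$. Applying this one variable at a time, as in the proof of Lemma~\ref{lem:many} (the factors $|e^{-\mu a_j(1-z_j)}|$ with $a_j\mu<x_c$ are bounded by $1$), we get
\[
\|S_\mu h\|\le\Big(\frac34\Big)^{\frac12\#\{j:\ a_j\mu\ge x_c\}}\|h\| .
\]
The exponent tends to infinity with $\mu$, so $\epsilon_i\to0$, and Proposition~\ref{prop:reduction} gives compactness. Together with the remark at the beginning of this section, this proves (1).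

\subsection{Part (2): compactness for $c_0=1$}

Let $\mu\in\{i^2,(i+1)^2\}$. We apply Lemma~\ref{lem:many} with $\eta=1/\mu$, $\Lambda=(i+1)^2\le4i^2\le4\mu$ and $J=J(\mu)$; the two conditions defining $J(\mu)$ are those required in the lemma. It follows that $\|S_\mu|_{\operatorname{ran}P_i}\|\le e^4e^{-T(\mu)/4}$. So if $T(\mu)\to\infty$, then $\epsilon_i\to0$, and $C_\phi$ is compact by Proposition~\ref{prop:reduction}.

\subsection{Part (2): noncompactness for $c_0=1$}

Put $b_j=a_j\log p_j$ and assume $S=\sum_j\sqrt{b_j}<\infty$. We may assume that some $a_j$ is positive; otherwise $C_\phi=I$. Our test functions are kernels at points of the infinite polydisc.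

For finitely supported $u\in[0,1)^\infty$ let $K_u(z)=\prod_j(1-u_jz_j)^{-1}$. Then $\langle G,K_u\rangle=G(u)$ for $G\in H^2(\mathbb T^\infty)$, where $G(u)=\sum_nG_nu^{\alpha(n)}$ for $G=\sum_nG_nz^{\alpha(n)}$, and $\|K_u\|^2=\prod_j(1-u_j^2)^{-1}$. Let $v\in[0,1)^\infty$ be finitely supported, and put
\[
F(v)=\sum_ja_j(1-v_j),\qquad w_j=v_jp_j^{-F(v)} .
\]
Since $n^{-F(v)}=\prod_jp_j^{-\alpha_jF(v)}$ for $n=\prod_jp_j^{\alpha_j}$, formulas \eqref{eq:expand} and \eqref{eq:lift} with $c=1$ give $\widetilde{C_\phi f}(v)=\sum_nf_nv^{\alpha(n)}e^{-L_nF(v)}=\tilde f(w)$ for finite sums $f=\sum f_nn^{-s}$, hence for all $f\in\mathcal H^2$ by continuity of point evaluations. For the unit vector $f$ with $\tilde f=K_w/\|K_w\|$ this yields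
\begin{equation}\label{eq:ratio}
\|C_\phi f\|^2\ge\frac{|\langle\widetilde{C_\phi f},K_v\rangle|^2}{\|K_v\|^2}=\frac{|\tilde f(w)|^2}{\|K_v\|^2}=\frac{\|K_w\|^2}{\|K_v\|^2}.
\end{equation}

To choose $v$, write $v_j=e^{-x_j}$ where $v_j\ne0$. The ratio in \eqref{eq:ratio} will be bounded below by $\exp(-F(v)\sum_j\log p_j/x_j)$, and $F(v)$ is roughly $\sum_ja_jx_j$. By the Cauchy--Schwarz inequality $\sum a_jx_j\cdot\sum\log p_j/x_j\ge\big(\sum\sqrt{b_j}\big)^2$, with equality when $x_j$ is proportional to $\sqrt{\log p_j/a_j}=\log p_j/\sqrt{b_j}$. This is the choice we make, truncated to finitely many variables.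

Let $0<\eta<1$. For $a_j>0$ put $x_j=\eta\log p_j/\sqrt{b_j}$, and let $J=\{j:a_j>0,\ x_j\le1\}$. This set is finite, because $x_j\le1$ forces $\sqrt{b_j}\ge\eta\log2$. Let $v_j=e^{-x_j}$ for $j\in J$ and $v_j=0$ otherwise. Let $w$ be as above, and let $f_\eta$ be the function with $\tilde f_\eta=K_w/\|K_w\|$. By \eqref{eq:ratio}, by the inequality $(1-e^{-x})/(1-e^{-y})\ge x/y$ for $0<x\le y$, and by $1+y\le e^y$,
\[
\|C_\phi f_\eta\|^2\ge\prod_{j\in J}\frac{1-e^{-2x_j}}{1-e^{-2x_j-2F(v)\log p_j}}\ge\prod_{j\in J}\frac{x_j}{x_j+F(v)\log p_j}\ge\exp\Big(-F(v)\sum_{j\in J}\frac{\log p_j}{x_j}\Big).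
\]
Here $\log p_j/x_j=\sqrt{b_j}/\eta$, so the last sum is at most $S/\eta$. On the other hand,
\[
F(v)\le\sum_{j\in J}a_jx_j+\sum_{j\notin J}a_j\le\eta S .
\]
Indeed, $a_jx_j=\eta\sqrt{b_j}$, and for $j\notin J$ with $a_j>0$ we have $\sqrt{b_j}<\eta\log p_j$, so $a_j=b_j/\log p_j\le\eta\sqrt{b_j}$. Hence $\|C_\phi f_\eta\|^2\ge e^{-S^2}$ for all $\eta\in(0,1)$.

It remains to see that $f_\eta\to0$ weakly as $\eta\to0$. For a fixed $j$ with $a_j>0$ we have $x_j\to0$ and $F(v)\to0$, so $w_j\to1$ and $\|K_w\|\to\infty$. For each polynomial $G=\sum G_nz^{\alpha(n)}$, $|\langle G,K_w\rangle|=|G(w)|\le\sum|G_n|$ stays bounded. Since polynomials are dense and $\|f_\eta\|=1$, $f_\eta\to0$ weakly, while $\|C_\phi f_\eta\|$ stays away from $0$. So $C_\phi$ is not compact.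

\subsection{Part (3): powers}

Let $a_j=tj^{-1-\delta}$. Since $p_j=O(j^2)$, the hypothesis of Theorem~\ref{thm:C} holds for every $\theta\in(0,\delta/2)$. The case $c_0\ge2$ is covered by part (1). Let $c_0=1$.

If $\delta>1$, then $\sqrt{a_j\log p_j}=O\big(j^{-(1+\delta)/2}\sqrt{\log(j+1)}\big)$ is summable, and $C_\phi$ is not compact by part (2).

If $\delta\le1$, put $j_\mu=\lceil(4t\mu^2/\log\mu)^{1/(1+\delta)}\rceil$. Let $j\ge j_\mu$ and let $\mu$ be large. Then $a_j\mu^2\le\frac14\log\mu$, and since $p_j>j$, $1+\delta\le2$ and $4t\mu^2/\log\mu\ge\mu$ for large $\mu$,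
\[
\log p_j\ge\log j\ge\tfrac12\log\frac{4t\mu^2}{\log\mu}\ge\tfrac12\log\mu\ge a_j\mu^2 .
\]
Moreover $a_j\mu\le\frac{\log\mu}{4\mu}\le\frac14$. So $j\in J(\mu)$ for all $j\ge j_\mu$. For large $\mu$ we also have $j_\mu\le2(4t\mu^2/\log\mu)^{1/(1+\delta)}$. Comparing the sum with an integral, we get
\[
T(\mu)\ge t\mu\sum_{j\ge j_\mu}j^{-1-\delta}\ge\frac{t\mu}\delta\,j_\mu^{-\delta}\ge\kappa\,\mu^{\frac{1-\delta}{1+\delta}}(\log\mu)^{\frac\delta{1+\delta}}
\]
with some $\kappa>0$ depending only on $t$ and $\delta$. The right side tends to infinity, at $\delta=1$ only because of the logarithm. By part (2), $C_\phi$ is compact. This completes the proof of Theorem~\ref{thm:C}. \qed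

\begin{thebibliography}{9}
\bibitem{CODS} \emph{Composition operators in the Dirichlet series setting},\\
\texttt{https://www.impan.pl/shop/en/publication/transaction/}\\
\texttt{download/product/85872}.
\bibitem{GH} Gordon and Hedenmalm, Michigan Math. J. \textbf{46} (1999).
\bibitem{Sh} Shapiro, Ann. of Math. \textbf{125} (1987).
\end{thebibliography}

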